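# Recovering Brownian Local Time from the Increments of $W+\alpha L$

## 1. Wiener process, local time, and completed increment $\sigma$-fields

**Definition (Wiener process and its filtration).** $W$ is a standard Wiener process on a complete probability space $(\Omega,\mathfrak F,P)$, with $W_0=0$. We write $\mathcal F_t$ for $\sigma(W_s,\ s\le t)$ completed with the $P$-null sets; this filtration is right-continuous (classical). $P_x$ is the law of Brownian motion started at $x$, $E_x$ its expectation, and $p_s(x)=(2\pi s)^{-1/2}e^{-x^2/2s}$.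

Example. For $a\ge 0$, the first zero after $a$, $\inf\{s\ge a:W_s=0\}$, is a stopping time. It is a.s. finite, and we shall use it below.

**Definition (local time).** $L$ is the local time of $W$ at $0$, in its continuous nondecreasing version, normalized so that
$$\lim_{\epsilon\to0}\frac1{2\epsilon}\int_0^t1_{(-\epsilon,\epsilon)}(W_s)\,ds=L_t .$$

Example. For the smooth path $w_s=c(s-s_0)$ with $c\ne0$, $s_0>0$, the same quotient equals $\frac1{2\epsilon}\cdot\frac{2\epsilon}{|c|}=1/|c|$ once $t>s_0$ and $\epsilon$ is small: the "local time" is a single jump at the zero. For Brownian motion there is no jump. $L$ grows continuously, only at times when $W=0$, and $E_0L_t=\int_0^t(2\pi r)^{-1/2}dr=\sqrt{2t/\pi}$.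

**Definition (the observed process).** For a constant $\alpha$, $Y_t=Y^\alpha_t=W_t+\alpha L_t$, $t\ge0$.

Example. $Y^0=W$. For any $\alpha$, on a time interval without zeros of $W$ the increments of $Y^\alpha$ and $W$ are the same. At the zeros $Y^\alpha$ receives an extra push, upward if $\alpha>0$.

**Definition (completed increment $\sigma$-field).** For a process $Z$ and $0\le a<b$, let $\sigma_{a,b}(Z)$ be $\sigma(Z_t-Z_a,\ a\le t\le b)$ completed with the null sets.

Examples. (i) Let $a>0$. Then $W_a$ is not $\sigma_{a,b}(W)$-measurable: it is independent of the increments after $a$, so if it were measurable it would be independent of itself, hence constant. (ii) An a.s. limit of functionals of the increments *is* measurable for the completed $\sigma$-field. Take $Z=cW$ with $c$ a random variable independent of $W$, put $T=b-a$, and cut $[a,b]$ into $m=4^n$ equal pieces. Then $E\big(\sum_i(\Delta_iW)^2-T\big)^2=2T^2/m$ is summable in $n$, so $\sum_i(\Delta_iZ)^2\to c^2T$ a.s. Hence $c^2$ is $\sigma_{a,b}(Z)$-measurable.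

We use the following textbook facts throughout. $N$ denotes an $\mathcal N(0,1)$ variable.

* **(F1)** Markov property and scaling. Given $\mathcal F_s$, the process $(W_{s+u},L_{s+u}-L_s)_{u\ge0}$ has the law of $(W,L)$ under $P_{W_s}$. The same holds at stopping times (on the event that they are finite). The process $(W_{hu},L_{hu})_u$ under $P_x$ has the law of $\sqrt h\,(W_u,L_u)_u$ under $P_{x/\sqrt h}$.
* **(F2)** $E_xL_s=\int_0^sp_r(x)\,dr$. Since this identifies the measure $B\mapsto E_x\int_B dL_s$ on intervals $[0,s]$, we get $E_x\int_0^1f(s)\,dL_s=\int_0^1f(s)p_s(x)\,ds$ for Borel $f\ge0$. Also, a.s., $dL$ is carried by $\{s:W_s=0\}$.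
* **(F3)** Under $P_0$, $L_v$ has the law of $|W_v|$ (Lévy). So $E_0L_v^j=v^{j/2}E|N|^j$, and $L_v>0$ a.s. for $v>0$.

(F3) has a consequence for other starting points. Let $T_0=\inf\{s:W_s=0\}$. Before $T_0$ the local time is zero; at $T_0$ it starts afresh under $P_0$. Hence, for $j\ge1$,
$$E_xL_1^j\le E_0[L_1^j]\,P_x(T_0\le1)\le C_je^{-x^2/2},$$
because $P_x(T_0\le1)=2P(N\ge|x|)\le e^{-x^2/2}$. By Cauchy–Schwarz, for $k\ge0$, $j\ge1$,
$$E_x\big[|W_1-x|^kL_1^j\big]\le (E|N|^{2k})^{1/2}(E_xL_1^{2j})^{1/2}\le C_{k,j}\,e^{-x^2/4}. \tag{1}$$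

## 2. Does $W+\alpha L$ reveal $L$ on every time interval?

We watch only the increments of $Y^\alpha$ over a window $[a,b]$. Can we read off the growth of $L$ over that window? Precisely, the question is about the inclusion
$$\sigma(L_t-L_a,\ a\le t\le b)\subseteq\sigma(Y^\alpha_t-Y^\alpha_a,\ a\le t\le b),\qquad 0\le a<b, \tag{2}$$
with completed $\sigma$-fields, that is, $\sigma_{a,b}(L)\subseteq\sigma_{a,b}(Y^\alpha)$.

The source of the problem is the report "Filtering With Singular Cumulative Signals" (https://www.stat.purdue.edu/docs/research/tech-reports/1981/tr81-08.pdf). It is a known result that (2) holds for all $0\le a<b$ if $|\alpha|\ge16$, and that the minimal completed filtrations of $Y^\alpha$ and $W$ then coincide. The conjecture is that (2) does not hold for all positive $\alpha$: there exist $\alpha>0$ and $0\le a<b$ for which (2) fails.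

We shall prove that the conjecture is false. The inclusion (2) holds for every $\alpha\ne0$ and every window. The result for $|\alpha|\ge16$ will not be used.

## 3. The case $\alpha=0$, and what quadratic variation sees

When $\alpha=0$ we observe the increments of $W$ itself. If $a=0$, we observe $W$ on $[0,b]$, and $L$ is a functional of $W$ by its definition, so (2) holds. If $a>0$, the unknown starting value $W_a$ matters. We need a small lemma, which will be used again later.

**Lemma 1.** For $0\le a<b$, a.s. $\{L_b>L_a\}=\{W\text{ has a zero in }[a,b]\}$.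

*Proof.* If $L_b>L_a$, there is a zero in $[a,b]$, since $dL$ is carried by zeros. Conversely, let $\tau=\inf\{s\ge a:W_s=0\}$ and suppose $\tau\le b$. Since $W_b\ne0$ a.s., $\tau<b$ a.s. on this event. By the strong Markov property, $L_{\tau+1/k}-L_\tau$ has the law of $L_{1/k}$ under $P_0$, so a.s. it is positive for every $k$. Choose $k$ with $1/k<b-\tau$: then $L_b\ge L_{\tau+1/k}>L_\tau\ge L_a$. $\square$

**Claim.** For $\alpha=0$ and $a>0$, (2) fails for every $b>a$.

*Proof.* Let $U_s=W_s-W_a$ for $a\le s\le b$. If (2) held, the event $\{L_b>L_a\}$ would be measurable for the completed $\sigma(U)$, so $P(L_b>L_a\mid U)\in\{0,1\}$ a.s. By Lemma 1, a.s. $\{L_b>L_a\}=\{-W_a\in U([a,b])\}$. Here $W_a\sim\mathcal N(0,a)$ is independent of $U$, and $U([a,b])=[\min U,\max U]$ is a.s. a nondegenerate compact interval. A nondegenerate Gaussian law gives such an interval a probability strictly between $0$ and $1$. This is a contradiction. $\square$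

Now let $\alpha\ne0$. The first thing to try on an observed path is quadratic variation, but it is blind to $\alpha$. Along partitions of $[a,t]$ into $4^n$ equal pieces, $\sum_i(\Delta_iW)^2\to t-a$ a.s., while $\sum_i(\Delta_iL)^2\le\max_i\Delta_iL\,(L_t-L_a)\to0$ by continuity, and $\sum_i\Delta_iW\Delta_iL\to0$ by Cauchy–Schwarz. So $\sum_i(\Delta_iY^\alpha)^2\to t-a$ for every $\alpha$. Any information about $L$ must sit in the *correction* to this limit.

## 4. The rescaled square sum: signal and noise of the same size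

Fix $0\le a<t$ and put
$$T=t-a,\quad m=4^n,\quad h=h_n=T4^{-n},\quad t_i=a+ih\ (0\le i\le m),\quad \Delta_iZ=Z_{t_{i+1}}-Z_{t_i}.$$

How big is the correction? By (1) and the bound on $P_x(T_0\le 1)$, only steps starting within a few $\sqrt h$ of $0$ have a real chance of feeling the local time; there are about $\sqrt m$ of them, and on each $\Delta_iL$ is of order $\sqrt h$. So $\sum_i(\Delta_iL)^2$ should be of order $\sqrt m\,h=\sqrt T\sqrt h$. This suggests dividing by $\sqrt h$:
$$Q_n^{(2)}=h^{-1/2}\sum_{i<m}\big((\Delta_iY)^2-h\big)=\underbrace{h^{-1/2}\sum_{i<m}\big((\Delta_iW)^2-h\big)}_{A_n}+h^{-1/2}\sum_{i<m}\big(2\alpha\,\Delta_iW\Delta_iL+\alpha^2(\Delta_iL)^2\big).$$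

What should the last sum be? Near a zero the rescaled starting point $x=W_{t_i}/\sqrt h$ is spread out roughly like Lebesgue measure. Averaged over such $x$, a step contributes $\int E_x[L_1]\,dx$ to the rescaled sum of $\Delta_iL/\sqrt h$, and $\int E_x[L_1^2]\,dx$ to that of $(\Delta_iL)^2/h$. So $h^{-1/2}\sum(\Delta_iL)^2$ should be close to a constant times $\sum\Delta_iL=L_t-L_a$, the constant being the ratio of these two integrals. The mixed term should average to $0$ by the symmetry $W\mapsto-W$. We prove all this in Sections 6–8. It means that $\alpha^2\cdot\text{const}\cdot(L_t-L_a)$ really is present in $Q_n^{(2)}$ at order one.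

The approach stops at $A_n$. The variables $(\Delta_iW)^2-h$ are independent with variance $2h^2$, so
$$E A_n^2=h^{-1}\cdot m\cdot2h^2=2T\qquad\text{for every }n.$$
Refining the partition does not reduce the noise at all; signal and noise both stay of order one. No single scale suffices for this method.

## 5. Decorrelation of the noise across scales

The signal $\alpha^2\cdot\mathrm{const}\cdot(L_t-L_a)$ is the same at every scale $n$. The noise $A_n$ is a different random variable at every scale. If the $A_n$ are nearly uncorrelated, then averaging over $n$ kills the noise and leaves the signal. We compute the correlations, for cubes as well as squares; cubes will be needed to see the sign of $\alpha$.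

**Definition (Hermite polynomials $H_2$, $H_3$).** $H_2(y)=y^2-1$ and $H_3(y)=y^3-3y$. For jointly Gaussian standard $U,V$ with correlation $\rho$,
$$E[H_p(U)H_p(V)]=p!\,\rho^p. \tag{3}$$

Example. For $p=2$: $E[(U^2-1)(V^2-1)]=E[U^2V^2]-1=(1+2\rho^2)-1=2\rho^2$. In general, (3) follows by comparing the coefficients of $u^pv^p$ in $E[e^{uU-u^2/2}e^{vV-v^2/2}]=e^{\rho uv}$, where $e^{uU-u^2/2}=\sum_pH_p(U)u^p/p!$.

For $p=2,3$ set
$$Q_n^{(p)}=\sqrt h\sum_{i<m}H_p\Big(\frac{\Delta_iY}{\sqrt h}\Big),\qquad A_n=A^{(p)}_n=\sqrt h\sum_{i<m}H_p\Big(\frac{\Delta_iW}{\sqrt h}\Big).$$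
For $p=2$ these agree with the sums of Section 4. Let $k\le n$. The level-$n$ partition refines the level-$k$ one. For an interval $I$ of level $k$ and $J$ of level $n$, the normalized increments of $W$ have covariance $h_n/\sqrt{h_kh_n}=\sqrt{h_n/h_k}$ if $J\subset I$, and are uncorrelated if the interiors are disjoint. There are $T/h_n$ intervals $J$, each in exactly one $I$. By (3),
$$E[A_kA_n]=\sqrt{h_kh_n}\cdot\frac T{h_n}\cdot p!\Big(\frac{h_n}{h_k}\Big)^{p/2}=p!\,T\Big(\frac{h_n}{h_k}\Big)^{(p-1)/2}=p!\,T\,2^{-(p-1)(n-k)}. \tag{4}$$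
So the correlation decays geometrically in $n-k$.

*Remark (first powers).* The same formula with $H_1(y)=y$ gives correlation $1$: the sum telescopes, $Q^{(1)}_n=Y_t-Y_a$ for all $n$, and averaging over scales gains nothing. Squares are the first power for which it does.

*Remark (one scale really fails).* For $p=2$ no subsequence of $(A_n)$ converges in probability. Indeed, by (4), $E(A_n-A_k)^2=4T(1-2^{-|n-k|})\ge2T$ for $n\ne k$. Also, $A_n$ is $\sqrt h$ times a sum of $m$ independent centered variables with second moment $2$ and fourth moment $E(N^2-1)^4=105-60+18-4+1=60$. So $EA_n^4=h^2(60m+12m(m-1))\le72T^2$. Boundedness in $L^4$ would upgrade convergence in probability to convergence in $L^2$, which is excluded. Section 8 shows that $Q_n^{(2)}-A_n$ converges in $L^2$; so no subsequence of $(Q_n^{(2)})$ converges in probability either.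

We can now state what will be proved. Put
$$\kappa_2=\tfrac43\sqrt{2/\pi},\qquad\kappa_3=\tfrac32 .$$

**Theorem 1.** For every $\alpha\in\mathbb R$, $0\le a<t$ and $p\in\{2,3\}$,
$$\frac1M\sum_{n=1}^MQ_n^{(p)}\longrightarrow\alpha^p\kappa_p\,(L_t-L_a)\qquad(M\to\infty)\ \text{ a.s. and in }L^2.$$

**Corollary.** If $\alpha\ne0$, then (2) holds for all $0\le a<b$. In particular the conjecture is false.

*Proof of the Corollary from Theorem 1.* Let $a<t\le b$ (for $t=a$ there is nothing to show). Each $Q_n^{(2)}$ is a function of the differences $\Delta_iY=(Y_{t_{i+1}}-Y_a)-(Y_{t_i}-Y_a)$, all within $[a,t]$. By Theorem 1,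
$$L_t-L_a=\lim_{M\to\infty}\frac1{\alpha^2\kappa_2M}\sum_{n\le M}Q_n^{(2)}\quad\text{a.s.}$$
So $L_t-L_a$ is measurable for the completed $\sigma(Y_s-Y_a,\ a\le s\le t)\subseteq\sigma_{a,b}(Y)$. $\square$

**Theorem 2.**
1. (2) holds for all $0\le a<b$ if and only if $\alpha\ne0$. For $\alpha=0$, (2) holds if and only if $a=0$.
2. For every $\alpha\ne0$ and $0\le a<b$, up to null sets,
$$\sigma(Y^\alpha_t-Y^\alpha_a,\ a\le t\le b)=\sigma\big(W_t-W_a\ (a\le t\le b),\ W_a1_{\{L_b>L_a\}}\big).$$
In particular this $\sigma$-field does not depend on $\alpha\ne0$. Moreover, for all $\alpha\in\mathbb R$, the completed filtrations of $Y^\alpha$ and $W$ coincide.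

**Theorem 3.** Let $A$ be a real random variable independent of $W$, and let $Y_t=W_t+AL_t$. For $0\le a<b$, the variables $1_{\{A\ne0\}}(L_t-L_a)$ ($a\le t\le b$) and $A\,1_{\{L_b>L_a\}}$ are measurable for the completed $\sigma(Y_t-Y_a,\ a\le t\le b)$. In particular, for $\alpha\ne\beta$ (zero allowed) and $b>0$, the laws of $Y^\alpha$ and $Y^\beta$ on $C[0,b]$ are mutually singular.

## 6. Local-time moments integrated over the starting point

The constants in Theorem 1 come from integrals over $x$ of expectations under $P_x$. To compute them, we write such expectations as integrals against $dL$ and condition at times when $W=0$.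

**Lemma 2 (conditioning at zeros).** Let $x\in\mathbb R$, let $(X_s)_{0\le s\le1}$ be a nonnegative process with continuous paths, and let $g\ge0$ be a Borel function on $[0,1]$. Suppose that for every stopping time $\tau$ with $W_\tau=0$ on $\{\tau\le1\}$,
$$E_x[X_\tau1_{\{\tau\le1\}}\mid\mathcal F_\tau]=g(\tau)1_{\{\tau\le1\}}.$$
Then $E_x\int_0^1X_s\,dL_s=\int_0^1g(s)p_s(x)\,ds$.

*Proof.* For $l\ge0$ let $\tau_l=\inf\{s:L_s>l\}$ (with $\inf\emptyset=\infty$). Since $\{\tau_l<s\}=\bigcup_{r<s,\,r\in\mathbb Q}\{L_r>l\}$ and the filtration is right-continuous, $\tau_l$ is a stopping time. It is right-continuous in $l$, hence jointly measurable in $(l,\omega)$. On $\{\tau_l<\infty\}$ continuity gives $L_{\tau_l}=l$, while $L_{\tau_l+\epsilon}>l$ for every $\epsilon>0$. So there is a zero of $W$ in each $[\tau_l,\tau_l+\epsilon]$, and $W_{\tau_l}=0$.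

Next, the image of Lebesgue measure under $l\mapsto\tau_l$ is $dL$. Indeed, $l<L_s$ implies $\tau_l\le s$, and $\tau_l\le s$ implies $l=L_{\tau_l}\le L_s$; so $\{l\ge0:\tau_l\le s\}$ has Lebesgue measure $L_s$. Therefore $\int_0^1X_s\,dL_s=\int_0^\infty X_{\tau_l}1_{\{\tau_l\le1\}}\,dl$. Taking expectations, using the hypothesis at $\tau_l$ for each $l$, and then reversing the change of variables,
$$E_x\int_0^1X_s\,dL_s=\int_0^\infty E_x\big[g(\tau_l)1_{\{\tau_l\le1\}}\big]dl=E_x\int_0^1g(s)\,dL_s=\int_0^1g(s)p_s(x)\,ds,$$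
the last step by (F2). $\square$

**Step 1: powers of $L_1$.** The purpose is to find $\kappa_j:=\int E_x[L_1^j]\,dx$ for $j=1,2,3$. Write $L_1^j=\int_0^1j(L_1-L_s)^{j-1}dL_s$. By the strong Markov property, if $W_\tau=0$ on $\{\tau\le1\}$, then on this event $E_x[(L_1-L_\tau)^{j-1}\mid\mathcal F_\tau]=G(1-\tau)$ with $G(v)=E_0[L_v^{j-1}]=v^{(j-1)/2}E|N|^{j-1}$. Lemma 2 gives
$$E_x[L_1^j]=j\int_0^1E_0[L_{1-s}^{j-1}]\,p_s(x)\,ds .$$
Integrating over $x$ (Tonelli, $\int p_s(x)\,dx=1$),
$$\kappa_j=j\int_0^1v^{(j-1)/2}\,dv\;E|N|^{j-1}=\frac{2j}{j+1}E|N|^{j-1}.$$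
So $\kappa_1=1$, $\kappa_2=\frac43\sqrt{2/\pi}$, $\kappa_3=\frac64\cdot1=\frac32$, as announced.

**Step 2: mixed terms linear in $W_1-x$.** The purpose is to show that these integrate to zero. By the symmetry $W\mapsto-W$, which exchanges $P_x$ and $P_{-x}$ and preserves $L$, the function $x\mapsto E_x[(W_1-x)L_1^j]$ is odd. It is integrable by (1). Hence
$$\int E_x[(W_1-x)L_1^j]\,dx=0,\qquad j=1,2. \tag{5}$$

**Step 3: the term $((W_1-x)^2-1)L_1$.** It appears for cubes, and the purpose is to show that it too integrates to zero. Write $(W_1-x)^2L_1=\int_0^1(W_1-x)^2\,dL_s$. If $W_\tau=0$ on $\{\tau\le1\}$, then on this event $W_1-x=(W_1-W_\tau)-x$, so $E_x[(W_1-x)^2\mid\mathcal F_\tau]=(1-\tau)+x^2$. Lemma 2 with $g(s)=x^2+1-s$ gives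
$$E_x[(W_1-x)^2L_1]=\int_0^1(x^2+1-s)p_s(x)\,ds .$$
Since $\int x^2p_s(x)\,dx=s$, the integral over $x$ is $\int_0^1(s+1-s)\,ds=1=\kappa_1$. Hence
$$\int E_x[((W_1-x)^2-1)L_1]\,dx=0. \tag{6}$$

## 7. An $L^2$ bound for centered sums along the zeros

We now make rigorous the heuristic of Section 4: a sum of local functionals whose Lebesgue average vanishes tends to zero.

**Lemma 3.** Let $F(y,l)$ be a finite linear combination of monomials $y^kl^j$ with $k\ge0$, $j\ge1$. Let $\varphi(x)=E_xF(W_1-x,L_1)$ and assume $\int\varphi(x)\,dx=0$. Put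
$$R_n=\sum_{i<m}\xi_i,\qquad \xi_i=\sqrt h\,F\Big(\frac{\Delta_iW}{\sqrt h},\frac{\Delta_iL}{\sqrt h}\Big).$$
Then $E[R_n^2]\le C(1+n)2^{-n}$, where $C$ depends only on $F$ and $T$.

Example. $F(y,l)=l^2-\kappa_2l$ satisfies the hypothesis by Step 1 of Section 6. The function $F(y,l)=l$ does not, since $\kappa_1=1$; there $R_n=L_t-L_a$ does not depend on $n$. So centering cannot be dropped.

*Proof.* $C$ may change from line to line. Put $\chi(x)=e^{-x^2/4}$.

**Step 1: localization.** The purpose is to see that $\xi_i$ is concentrated on steps starting near $0$. Every monomial in $F$, and every monomial in $F^2$, contains a positive power of $l$. So (1) gives $E_x|F(W_1-x,L_1)|^r\le C\chi(x)$ for $r=1,2$. In particular $|\varphi|\le C\chi$, so $\int|\varphi|$ and $\int|y\varphi(y)|\,dy$ are finite. By (F1), given $\mathcal F_{t_i}$ the pair $(\Delta_iW,\Delta_iL)/\sqrt h$ has the law of $(W_1-x,L_1)$ under $P_x$ with $x=W_{t_i}/\sqrt h$. Hence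
$$E|\xi_i|\le C\sqrt h\,E\chi(W_{t_i}/\sqrt h),\qquad E\xi_i^2\le Ch\,E\chi(W_{t_i}/\sqrt h).$$

**Step 2: about $\sqrt m$ steps count.** The purpose is to sum these bounds. For $i\ge1$, $W_{t_i}$ is centered Gaussian with variance $t_i\ge ih$, so its density is at most $(2\pi ih)^{-1/2}$, and
$$E\chi(W_{t_i}/\sqrt h)\le(2\pi ih)^{-1/2}\int\chi(w/\sqrt h)\,dw=(2\pi i)^{-1/2}\int\chi\le Ci^{-1/2}.$$
For $i=0$ use the bound $1$. Since $1+\sum_{1\le i<m}i^{-1/2}\le1+2\sqrt m\le3\sqrt m$,
$$\sum_{i<m}E|\xi_i|\le C\sqrt h\sqrt m,\qquad\sum_{i<m}E\xi_i^2\le Ch\sqrt m. \tag{7}$$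
The diagonal of $E[R_n^2]$ is already small: $h\sqrt m=T2^{-n}$. The off-diagonal terms need the hypothesis $\int\varphi=0$, since the first bound in (7) is only $C\sqrt T$, which does not decay.

**Step 3: forgetting.** The purpose is to show that a centered step, seen from $k$ steps earlier, has conditional mean at most $C\sqrt h/k$. Let $i<j$, $k=j-i-1$, $z=W_{t_{i+1}}/\sqrt h$. If $k=0$, then $|E[\xi_j\mid\mathcal F_{t_{i+1}}]|=\sqrt h|\varphi(z)|\le C\sqrt h$. If $k\ge1$, then given $\mathcal F_{t_{i+1}}$ the point $W_{t_j}/\sqrt h$ has density $y\mapsto p_k(y-z)$. Subtract $p_k(z)\int\varphi=0$ and recall that $p_k(z)=p_k(-z)$: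
$$\big|E[\xi_j\mid\mathcal F_{t_{i+1}}]\big|=\sqrt h\,\Big|\int\varphi(y)\{p_k(y-z)-p_k(-z)\}\,dy\Big|\le\sqrt h\,\sup|p_k'|\int|y\varphi(y)|\,dy\le\frac{C\sqrt h}k .$$
The last inequality holds because $p_k(x)=k^{-1/2}p_1(x/\sqrt k)$, so $p_k'(x)=k^{-1}p_1'(x/\sqrt k)$.

**Step 4: summation.** The purpose is to assemble the bound. Since $\xi_i$ is $\mathcal F_{t_{i+1}}$-measurable, $|E\xi_i\xi_j|\le E\big[|\xi_i|\,|E[\xi_j\mid\mathcal F_{t_{i+1}}]|\big]$. For fixed $i$ the bounds of Step 3 sum over $j$ to at most $C\sqrt h\,(1+\sum_{k=1}^m1/k)\le C\sqrt h\,(2+\log m)$. With (7),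
$$\sum_{i<j<m}|E\xi_i\xi_j|\le\sum_{i<m}E|\xi_i|\cdot C\sqrt h\,(2+\log m)\le Ch\sqrt m\,(2+\log m).$$
Adding the diagonal, $E R_n^2\le Ch\sqrt m\,(1+\log m)\le C(1+n)2^{-n}$, because $h\sqrt m=T2^{-n}$ and $\log m=n\log4$. $\square$

## 8. Cesàro averages over scales: proof of Theorem 1

Let $p\in\{2,3\}$.

**Step 1: splitting $Q_n^{(p)}$ into noise, signal and remainder.** The purpose is to isolate a remainder to which Lemma 3 applies. Put
$$F(y,l)=H_p(y+\alpha l)-H_p(y)-\alpha^p\kappa_pl .$$
Since $\Delta_iY=\Delta_iW+\alpha\Delta_iL$ and $\sqrt h\sum_i\Delta_iL/\sqrt h=L_t-L_a$,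
$$Q_n^{(p)}=A_n+\alpha^p\kappa_p(L_t-L_a)+R_n, \tag{8}$$
with $R_n$ built from this $F$ as in Lemma 3.

**Step 2: the remainder vanishes.** The purpose is to check the hypotheses of Lemma 3 and draw the conclusion. Expanding,

* for $p=2$: $F=2\alpha yl+\alpha^2l^2-\alpha^2\kappa_2l$;
* for $p=3$: $F=3\alpha(y^2-1)l+3\alpha^2yl^2+\alpha^3l^3-\alpha^3\kappa_3l$.

Every monomial contains $l$. By (1) all terms may be integrated over $x$ separately. For $p=2$ the first term contributes $0$ by (5). For $p=3$ the first two contribute $0$ by (6) and (5). In both cases what remains is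
$$\int E_xF(W_1-x,L_1)\,dx=\alpha^p\kappa_p-\alpha^p\kappa_p\kappa_1=0,$$
because $\kappa_1=1$. Lemma 3 gives $\sum_nER_n^2<\infty$. Hence $\sum_nR_n^2<\infty$ a.s., so $R_n\to0$ a.s. and in $L^2$, and the same is true of $\frac1M\sum_{n\le M}R_n$.

**Step 3: the noise averages out in $L^2$.** The purpose is to use the decorrelation (4). Let $S_M=\sum_{n=1}^MA_n$. Since $2^{-(p-1)r}\le2^{-r}$,
$$ES_M^2\le p!\,T\,M\Big(1+2\sum_{r\ge1}2^{-r}\Big)=3\,p!\,T\,M, \tag{9}$$
so $E(S_M/M)^2\le3\,p!\,T/M\to0$.

**Step 4: the noise averages out almost surely.** The purpose is to upgrade (9) by passing along squares and filling the gaps. Along $M=j^2$, $\sum_jE(S_{j^2}/j^2)^2\le\sum_j3\,p!\,T/j^2<\infty$, so $S_{j^2}/j^2\to0$ a.s. For $j^2\le M<(j+1)^2$,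
$$\frac{|S_M|}M\le\frac{|S_{j^2}|}{j^2}+D_j,\qquad D_j=j^{-2}\sum_{j^2<n<(j+1)^2}|A_n| .$$
The sum has $2j$ terms and $EA_n^2=p!\,T$, so by Cauchy–Schwarz $ED_j^2\le j^{-4}(2j)^2p!\,T=4\,p!\,T\,j^{-2}$. This is summable, so $D_j\to0$ a.s. Hence $S_M/M\to0$ a.s.

Averaging (8) over $n\le M$ now gives
$$\frac1M\sum_{n\le M}Q_n^{(p)}=\frac{S_M}M+\alpha^p\kappa_p(L_t-L_a)+\frac1M\sum_{n\le M}R_n\longrightarrow\alpha^p\kappa_p(L_t-L_a)$$
a.s. and in $L^2$. This proves Theorem 1, and with it the Corollary of Section 5: the conjecture is disproved. $\blacksquare$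

## 9. The increment $\sigma$-field of $Y^\alpha$: proof of Theorem 2

**Part 1.** For $\alpha\ne0$, (2) holds for all windows by the Corollary. For $\alpha=0$, Section 3 shows that (2) holds when $a=0$ and fails for every $b>a$ when $a>0$. This is both assertions of Part 1.

**Part 2.** Let $\alpha\ne0$ and $U_s=W_s-W_a$. Let $\mathcal Y$ be the completed $\sigma$-field on the left and $\mathcal G$ the one on the right of the claimed identity. The content is that, besides the increments of $W$, we learn $W_a$ exactly when the path reaches $0$ in the window.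

**Step 1: $\mathcal G\subseteq\mathcal Y$.** The purpose is to read $W_a$ off from the first zero in the window. By the Corollary, $\mathcal Y$ contains $L_t-L_a$ for $a\le t\le b$, hence also $U_t=(Y_t-Y_a)-\alpha(L_t-L_a)$ and the event $\{L_b>L_a\}$. Let $\tau=\inf\{s\ge a:L_s>L_a\}\wedge b$. For $a<s\le b$, monotonicity and continuity of $L$ give $\{\tau\ge s\}=\{L_s=L_a\}\in\mathcal Y$, so $\tau$ is $\mathcal Y$-measurable. As $U$ has continuous paths and each $U_s$ is $\mathcal Y$-measurable, $U_\tau$ is $\mathcal Y$-measurable. On $\{L_b>L_a\}$ we have $\tau<b$ and $L_{\tau+\epsilon}>L_\tau$ for every $\epsilon>0$. So there are zeros of $W$ in $[\tau,\tau+\epsilon]$ for every $\epsilon>0$ (a.s.), and $W_\tau=0$. Then $U_\tau=-W_a$. Hence, a.s., $W_a1_{\{L_b>L_a\}}=-U_\tau1_{\{L_b>L_a\}}$, which is $\mathcal Y$-measurable.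

**Step 2: $\mathcal Y\subseteq\mathcal G$.** The purpose is to rebuild $L_t-L_a$ from the right-hand data. If $a=0$, then $\mathcal G=\mathcal F_b$, and $Y_t=W_t+\alpha L_t$ is $\mathcal F_b$-measurable for $t\le b$. If $a>0$, let $V=W_a1_{\{L_b>L_a\}}$. Since $W_a\ne0$ a.s., $\{V\ne0\}=\{L_b>L_a\}$ a.s. On $\{V\ne0\}$ we have $W_s=V+U_s$ for $s\in[a,b]$, so by the definition of local time
$$L_t-L_a=\lim_{k\to\infty}\frac k2\int_a^t1_{\{|V+U_s|<1/k\}}\,ds\quad\text{a.s. on }\{V\ne0\}.$$
On $\{V=0\}$, a.s. $L_t-L_a=0$ for all $t\in[a,b]$. So $L_t-L_a$, and hence $Y_t-Y_a=U_t+\alpha(L_t-L_a)$, is $\mathcal G$-measurable.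

**Step 3: filtrations.** The purpose is to compare $Y^\alpha$ and $W$ from time $0$. With $a=0$ we have $W_a=0$ and $\mathcal G=\mathcal F_b$, so the identity says $\sigma_{0,b}(Y^\alpha)=\mathcal F_b$ for every $b>0$; at time $0$ both $\sigma$-fields are trivial up to null sets. So the completed filtrations of $Y^\alpha$ and $W$ coincide for $\alpha\ne0$. For $\alpha=0$ the two processes are equal. $\square$

## 10. A random coefficient, and singular laws: proof of Theorem 3

Squares give $A^2$ times the local time, cubes give $A^3$ times it. Their ratio gives $A$ with its sign.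

**Step 1: Theorem 1 for random $A$.** The purpose is to replace the constant by an independent variable. Realize $L$ as a measurable functional of $W$. For fixed $t\in(a,b]$, the averages $\frac1M\sum_{n\le M}Q_n^{(p)}$ formed from $Y=W+AL$ are jointly measurable functions of $(W,A)$, and the pair $(W,A)$ has a product law. For each fixed value $A=\alpha$ they converge to $\alpha^p\kappa_p(L_t-L_a)$ for almost every path, by Theorem 1. By Fubini, a.s.,
$$\frac1M\sum_{n\le M}Q_n^{(p)}\longrightarrow\Phi_p(t):=A^p\kappa_p(L_t-L_a),\qquad p=2,3.$$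
The averages are functions of the increments of $Y$ on $[a,b]$. So $\Phi_2(t)$ and $\Phi_3(t)$ are $\sigma_{a,b}(Y)$-measurable.

**Step 2: reading off $A$ and $L$.** The purpose is to solve for the two unknowns. We have $\{\Phi_2(b)>0\}=\{A\ne0,\ L_b>L_a\}$, and on this event
$$A=\frac{\kappa_2\,\Phi_3(b)}{\kappa_3\,\Phi_2(b)} .$$
On the complement, $A1_{\{L_b>L_a\}}=0$. So $A1_{\{L_b>L_a\}}$ is $\sigma_{a,b}(Y)$-measurable. For $a<t\le b$, on $\{\Phi_2(b)>0\}$ we have $1_{\{A\ne0\}}(L_t-L_a)=\Phi_2(t)/(\kappa_2A^2)$, where $A$ is given by the ratio above. On the complement either $A=0$, or $L_b=L_a$ and so $L_t=L_a$; the variable is $0$. For $t=a$ it is $0$ as well. So $1_{\{A\ne0\}}(L_t-L_a)$ is $\sigma_{a,b}(Y)$-measurable.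

**Step 3: singularity.** The purpose is to find disjoint sets of paths carrying the different laws. Take $a=0$, $t=b$ and $A=\alpha$ constant. For a path $y\in C[0,b]$ let $\Phi_2,\Phi_3$ be the limits, where they exist, of the averages formed from $y$; their definition does not involve $\alpha$. Let $B_0$ be the Borel set of paths for which both limits exist and $\Phi_2=0$. For $\alpha\ne0$ let $B_\alpha$ be the Borel set of paths for which both limits exist, $\Phi_2>0$, and $\kappa_2\Phi_3/(\kappa_3\Phi_2)=\alpha$. These sets are pairwise disjoint. Since $L_b>0$ a.s. by (F3), under the law of $Y^\alpha$ the value $\Phi_2=\alpha^2\kappa_2L_b$ is a.s. positive if $\alpha\ne0$ and a.s. zero if $\alpha=0$. For $\alpha\ne0$ the ratio is a.s. $\alpha$. So the law of $Y^\alpha$ is carried by $B_\alpha$ for every real $\alpha$. Hence the laws of $Y^\alpha$ and $Y^\beta$ are mutually singular when $\alpha\ne\beta$. $\square$
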